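# Fractional Brownian motion below a fixed level: the limit of $T^{1-H}\,\mathbb P[\max_{[0,T]}W^{(H)}<1]$

## 1. Brownian motion below a level, worked by hand

Let $B$ be a standard Brownian motion and $x>0$. By the reflection principle $\max_{[0,T]}B$ has the law of $|B_T|$, so
$$\mathbb P\Big[\max_{0\le t\le T}B_t<x\Big]=\sqrt{\tfrac2\pi}\int_0^{xT^{-1/2}}e^{-u^2/2}\,du,\qquad T^{1/2}\,\mathbb P\Big[\max_{0\le t\le T}B_t<x\Big]\longrightarrow\sqrt{\tfrac2\pi}\;x .$$

Now look at the same event from its right end. Let $B$ be two-sided with $B_0=0$ and put $D_T=\max_{-T\le t\le 0}B_t\ge 0$: this is how far the path at time $0$ lies below its maximum over the last $T$ time units. Since $(B_{-v})_{v\ge0}$ is a Brownian motion, $D_T$ has the law of $|B_T|$, and for continuous $g\ge0$ with compact support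
$$T^{1/2}\,\mathbb E\,g(D_T)=\sqrt{\tfrac2\pi}\int_0^\infty g(x)e^{-x^2/(2T)}dx\longrightarrow\sqrt{\tfrac2\pi}\int_0^\infty g(x)\,dx .$$
The rescaled laws converge to a multiple of Lebesgue measure, which has infinite mass. Two features of this limit can be checked by hand.

*It is invariant.* Wait one time unit and put $R=\max_{[0,1]}B$. Seen from time $1$, the distance to the maximum over $[-T,1]$ is $\max(D_T,R)-B_1$, and it has the law of $D_{T+1}$. As $(R,B_1)$ is independent of $D_T$,
$$\sqrt{\tfrac2\pi}\int_0^\infty\mathbb E\,g\big(\max(x,R)-B_1\big)\,e^{-x^2/(2T)}dx=T^{1/2}\,\mathbb E\,g(D_{T+1}).$$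
Let $T\to\infty$, by monotone convergence on the left: $\int_0^\infty\mathbb E\,g(\max(x,R)-B_1)\,dx=\int_0^\infty g(x)\,dx$.

*Its constant is fixed by the growth of the maximum.* The expected increase of the running maximum in one time unit is, under the limit measure,
$$\sqrt{\tfrac2\pi}\int_0^\infty\mathbb E(R-x)^+dx=\sqrt{\tfrac2\pi}\;\tfrac12\,\mathbb E R^2=\tfrac12\sqrt{\tfrac2\pi},$$
and this agrees with $T^{1/2}\big(\mathbb E\max_{[0,T+1]}B-\mathbb E\max_{[0,T]}B\big)=T^{1/2}\sqrt{2/\pi}\,(\sqrt{T+1}-\sqrt T)\to\frac12\sqrt{2/\pi}$. Conversely, a multiple $a\,dx$ with this mean increase must have $a/2=\frac12\sqrt{2/\pi}$, so $a=\sqrt{2/\pi}$.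

We now replace Brownian motion by a process with dependent increments.

**Definition.** For $H\in(0,1)$, standard fractional Brownian motion (fBm) $W=W^{(H)}$ is the centered Gaussian process with $W_0=0$ and $\mathbb E[W_tW_s]=\frac12\big(|t|^{2H}+|s|^{2H}-|t-s|^{2H}\big)$.

It has stationary increments, it is self-similar ($(W_{nt})_t$ and $(n^HW_t)_t$ have the same law), and $H=\frac12$ is Brownian motion. If one puts $H=1$ in the formula, the covariance is $ts$ and $W_t=t\xi$ with $\xi$ standard normal. Then $\mathbb P[\max_{[0,T]}W<1]=\mathbb P[\xi<1/T]\to\frac12$, of order $T^{0}$. For $H=\frac12$ the order is $T^{-1/2}$. Both agree with $T^{H-1}$. The work "Study Of Some Functionals Of Standard And Fractional Brownian Motions With Applications In Quantitative Finance And Statistics" states the following conjecture: for $\frac12\le H<1$,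
$$\lim_{T\to\infty}T^{1-H}\,\mathbb P\Big[\max_{0\le t\le T}W_t^{(H)}<1\Big]=\text{const},$$
a finite strictly positive constant which may depend on $H$. It is true. Put $\theta:=1-H$ throughout.

**Theorem 1.** Let $H\in(0,1)$ (in particular $H\in[\frac12,1)$). There is $\ell_H\in(0,\infty)$ such that for every $x>0$
$$\lim_{T\to\infty}T^{1-H}\,\mathbb P\Big[\max_{0\le t\le T}W^{(H)}_t<x\Big]=\ell_H\,x^{(1-H)/H},$$
and the same holds with "$\le x$". For $x=1$ and $H\ge\frac12$ this is the conjecture.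

**Theorem 2.** For every $H\in(0,1)$ and $a>0$, the conditional law of $(W^{(H)}_t)_{0\le t\le a}$ given $\{\max_{[0,T]}W^{(H)}<1\}$ converges weakly on $C[0,a]$ to a probability measure as $T\to\infty$.

## 2. Growth of the mean maximum, and the memory of the noise

Let $W$ be a two-sided fBm and put
$$D_T=\max_{-T\le t\le0}W_t,\quad p(T,y)=\mathbb P(D_T\le y),\quad p(T)=p(T,1),\quad R=\max_{[0,1]}W,\quad \kappa=\mathbb E R\in(0,\infty).$$
Since $(W_{-v})_{v\ge0}$ is a standard fBm, $p(T,y)=\mathbb P(\max_{[0,T]}W\le y)=p(Ty^{-1/H})$ for $y>0$. By self-similarity $\mathbb E\max_{[0,T]}W=\kappa T^H$, so the maximum grows in one time unit by $\kappa H T^{H-1}$ on average, asymptotically. Moving the origin to the right end of $[0,T]$, this growth is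
$$\mathbb E(R-D_T)^+=\int_0^\infty\mathbb P(D_T\le y<R)\,dy. \tag{2.1}$$
This explains the exponent: the maximum can only grow if $D_T$ is of order one, and then it grows by order one.

The first attempt is to turn (2.1) into an equation for $p$. For $H=\frac12$, $R$ is independent of $D_T$, the integrand is $p(Ty^{-2})\,\mathbb P(R>y)$, and (2.1) is a closed linear equation for the single function $p$. For $H\ne\frac12$ this stops at the factorization: $\mathbb E[W_1W_{-v}]=\frac12\big(1+v^{2H}-(1+v)^{2H}\big)\ne0$ for $v>0$, so $W$ on $[0,1]$ is not independent of the past, and (2.1) involves the joint law of $D_T$ and the past that drives $R$.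

The natural repair is to carry the past along. The pair (past driving noise, $D$) will be a Markov chain, and vague limits of $T^\theta\,\mathbb P[(\text{past noise},D_T)\in\cdot\,]$ will be invariant measures of this chain, all with the same mean increase $\kappa H$. If the invariant measure were unique up to a factor, we would be done as in Section 1. But the usual way to prove uniqueness, making two copies of the chain meet, is impossible here: after $k$ steps the state still contains the whole starting past, shifted by $k$. So for two different starting pasts the laws of the state at time $k$ are mutually singular, for every $k$. Moreover, the invariant measures are infinite.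

The way past this point is to ask for less. We do not need the invariant measure, only its $D$-marginal, and for this it is enough that the ratio
$$\rho=\frac{\text{time that }D\text{ spends in a bounded set}}{\text{increase of the running maximum}}$$
is the same constant for all limit points, because the denominator has the known mean $\kappa H$. Both quantities can be read off from the path of $W$ on $[n,4n]$ once $W$ has set a new maximum there. Two states which are comparable at scale $n$ can be made to produce exactly the same path on $[n,4n]$ by adding a drift to the noise, and this drift has $L^2$ norm bounded independently of $n$. The states are not merged; only the part of the path from which $\rho$ is read is merged. This is Section 8. Sections 4 to 7 prepare it.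

## 3. Textbook facts

The proof uses the following facts.

- Slepian's lemma. If $X,Y$ are centered Gaussian with equal variances and $\mathbb E X_sX_t\ge\mathbb E Y_sY_t$ for all $s,t$, then $\mathbb P(\sup X\le y)\ge\mathbb P(\sup Y\le y)$ (continuous processes on compact sets).
- The Mandelbrot–Van Ness representation, formula (4.1) below.
- The Cameron–Martin theorem, in two forms. If $(\xi,X)$ is jointly centered Gaussian, then $\mathbb E[e^{\xi}\Psi(X)]=e^{\mathbb E\xi^2/2}\,\mathbb E[\Psi(X+\mathbb E[\xi X_\cdot])]$. If $B$ is a Brownian motion on $[0,\infty)$ with law $\mathbb W$ and $h\in L^2[0,\infty)$ is deterministic, the law of $B+\int_0^\cdot h$ is equivalent to $\mathbb W$ with a density $\mathcal E_h$ satisfying $\int\mathcal E_h^2\,d\mathbb W=e^{\|h\|^2}$.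
- Kolmogorov's continuity criterion with moment bound. If $X$ is continuous on $[0,1]$ and $\int|X_\tau-X_{\tau'}|^m\,d\mu\le A|\tau-\tau'|^{m/2}$ for a finite measure $\mu$, and $m(\frac12-\beta')>1$, $\beta'>0$, then the $m$-th moment under $\mu$ of the $\beta'$-Hölder constant of $X$ is at most $C_{m,\beta'}A$.
- Kolmogorov's extension theorem on Polish spaces; Prokhorov's theorem; Lévy's martingale convergence theorem.
- Fernique's theorem: the supremum of $|X|$ for a continuous Gaussian process on a compact interval has Gaussian tails, hence all moments.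
- The Hahn–Banach theorem, and $(L^1)^*=L^\infty$ for $\sigma$-finite measures.
- For Riemann–Liouville integrals $I^af(t)=\frac1{\Gamma(a)}\int_0^t(t-u)^{a-1}f(u)\,du$, $a>0$: $I^aI^b=I^{a+b}$.

## 4. Past noise, future noise, and a Markov chain

Fix $H$ and put $\alpha:=H-\frac12\in(-\frac12,\frac12)$. Let $B$ be a two-sided Brownian motion, $B_0=0$. With a suitable $c=c_H>0$,
$$W_t=c\int_{\mathbb R}\big[(t-u)_+^\alpha-(-u)_+^\alpha\big]\,dB_u,\qquad t\in\mathbb R, \tag{4.1}$$
is a continuous two-sided fBm ($x_+^0:=1_{x>0}$). Write $B^-=(B_t)_{t\le0}$, $B^+=(B_t)_{t\ge0}$, and let $\mathbb W$ be the law of $B^+$. The letters $C,C_m,\dots$ denote constants depending only on $H$, the exponents chosen below, and displayed indices; they may change from line to line.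

**Step 4.1: a Banach space of pasts.** The purpose is a space in which $B^-$ lives and on which "the future predicted from the past" is a continuous functional. Fix
$$(-\alpha)^+<\beta<\beta'<\tfrac12<\gamma'<\gamma<\min(1,1-\alpha),$$
and put $w(s)=s^\beta$ for $s\le1$, $w(s)=s^\gamma$ for $s\ge1$; define $w'$ in the same way from $\beta',\gamma'$. Then $w$ is nondecreasing, $w'\le w$, and $w'/w\to0$ at $0$ and at $\infty$.

**Definition.** $E$ is the space of continuous $b:(-\infty,0]\to\mathbb R$ with $b_0=0$ and $b_{-s}/w(s)\to0$ as $s\to0$ and as $s\to\infty$, with norm $\|b\|_w=\sup_{s>0}|b_{-s}|/w(s)$. For $n\ge1$ put $\|b\|_{(n)}=\sup_{s>0}|b_{-s}|/(n^{1/2}w(s/n))$.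

Via $b\mapsto b_{-\cdot}/w$ the space $E$ is isometric to $C_0((0,\infty))$, so it is a separable Banach space. Since $n^{-\gamma}w(s)\le w(s/n)\le w(s)$ for $n\ge1$, $\|\cdot\|_{(n)}$ is an equivalent norm; it measures the past at time scale $n$. Brownian paths are locally Hölder of every order below $\frac12$ and grow more slowly than $s^{\gamma'}$, so a.s. $B^-\in E$ and $\|B^-\|_{w'}<\infty$.

*Example (a ramp).* Let $b_u=u$ on $[-1,0]$ and $b_u=-1$ for $u\le-1$. Then $b\in E$. For $s\le1$ the quotient defining $\|b\|_{(n)}$ is $s^{1-\beta}n^{\beta-1/2}$, increasing in $s$, and for $s\ge1$ it decreases. So $\|b\|_{(n)}=n^{\beta-1/2}\to0$: a bounded piece of the past is small at scale $n$.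

*Compactness.* If $\|b\|_{w'}$ and, for each $j$, the $\beta'$-Hölder constants of $b$ on $[-2^j,0]$ are bounded on $K\subset E$, then $K$ is relatively compact in $E$. By Arzelà–Ascoli every sequence in $K$ has a subsequence $b^{(i)}$ converging locally uniformly to some $b$ with $\|b\|_{w'}\le M:=\sup_K\|\cdot\|_{w'}$, and $b\in E$ because $w'/w\to0$ at both ends. Further $|b^{(i)}_{-s}-b_{-s}|/w(s)\le2Mw'(s)/w(s)$ is uniformly small for $s\notin[\epsilon,1/\epsilon]$ when $\epsilon$ is small, and on $[\epsilon,1/\epsilon]$ the left side tends to $0$ uniformly.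

**Step 4.2: the prediction $\varphi$.** The purpose is to write the contribution of the past to (4.1) pathwise. For $b\in E$, $t\ge0$ put
$$\varphi_t(b)=c\alpha\int_{-\infty}^0\big[(t-u)^{\alpha-1}-(-u)^{\alpha-1}\big]\,b_u\,du .$$
There is $C_0>0$ such that for all $n\ge1$
$$\sup_{0\le t\le4n}|\varphi_t(b)|\le C_0n^H\|b\|_{(n)},\qquad \sup_{n/2\le t\le4n}\big(n|\varphi_t'(b)|+n^2|\varphi_t''(b)|\big)\le C_0n^H\|b\|_{(n)}. \tag{4.2}$$
To see this substitute $u=-ns$, $t=n\tau$, $0\le\tau\le4$:
$$|\varphi_t(b)|\le c|\alpha|\,n^{\alpha-1}\cdot n\cdot n^{1/2}\|b\|_{(n)}\int_0^\infty\big|(\tau+s)^{\alpha-1}-s^{\alpha-1}\big|\,w(s)\,ds .$$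
The integrand is at most $\min\big(s^{\alpha-1},(1-\alpha)\tau s^{\alpha-2}\big)w(s)$. This is integrable at $0$ because $\alpha+\beta>0$ and at $\infty$ because $\alpha+\gamma<1$; these are the reasons for the choice of $\beta$ and $\gamma$. For $\tau\ge\frac12$ one differentiates under the integral and uses $\int_0^\infty(\frac12+s)^{\alpha-1-i}w(s)\,ds<\infty$ for $i=1,2$; each $t$-derivative costs a factor $n^{-1}$. By dominated convergence $t\mapsto\varphi_t(b)$ is continuous on $[0,\infty)$ with $\varphi_0=0$; it is $C^2$ on $(0,\infty)$, and it is linear in $b$.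

*Example.* For the ramp above, splitting at $s=1$ and integrating by parts,
$$\varphi_t(b)=\Big(-c(t+1)^\alpha+c\,\tfrac{(t+1)^{1+\alpha}-t^{1+\alpha}}{1+\alpha}+\tfrac{c\alpha}{1+\alpha}\Big)+c\big((t+1)^\alpha-1\big)=\frac c{1+\alpha}\big[(t+1)^{1+\alpha}-t^{1+\alpha}-1\big].$$
For $t>0$ this is positive if $H>\frac12$, negative if $H<\frac12$, and zero if $H=\frac12$: a past rise of the noise pushes the path on, pulls it back, or has no effect.

*Integration by parts.* Fix $t$ and let $k(u)=(t-u)^\alpha-(-u)^\alpha$, $u<0$, so $k'(u)=-\alpha[(t-u)^{\alpha-1}-(-u)^{\alpha-1}]$. Let $b\in E$ be a random path whose increments are those of a Brownian motion either on all of $(-\infty,0]$, or on some $[-L_0,0]$ with $b$ constant before $-L_0$. Then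
$$\varphi_t(b)=c\int k(u)\,db_u\quad\text{a.s.}, \tag{4.3}$$
the integral being over $(-\infty,0]$ resp. $[-L_0,0]$. Indeed
$$\int_{-L}^{-\epsilon}k\,db=k(-\epsilon)b_{-\epsilon}-k(-L)b_{-L}-\int_{-L}^{-\epsilon}k'(u)b_u\,du,$$
and as $\epsilon\to0$, $L\to\infty$ the boundary terms vanish, since $|k(-\epsilon)|\epsilon^\beta\le C_t\epsilon^{\beta+\min(\alpha,0)}\to0$ and $|k(-L)|L^\gamma\le C_tL^{\alpha-1+\gamma}\to0$. The left side converges in $L^2$ because $k$ is square integrable.

**Step 4.3: the innovation $\psi$.** The purpose is a pathwise version of the contribution of the future noise. Let $\psi:C_0[0,\infty)\to C[0,\infty)$ be measurable with $\psi_t(B^+)=c\int_0^t(t-u)^\alpha\,dB_u$ $\mathbb W$-a.s. for each $t$. It exists: $W_t-\varphi_t(B^-)$ is continuous in $t$ and, by (4.1) and (4.3), for each $t$ a.s. equal to the $\sigma(B^+)$-measurable variable $c\int_0^t(t-u)^\alpha dB_u$. Choose versions of these variables for rational $t$; a.s. they are uniformly continuous on bounded sets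 of rationals; extend by continuity, and put $\psi=0$ on the exceptional null set. Then
$$W_t=\varphi_t(B^-)+\psi_t(B^+)\quad\text{for all }t\ge0,\text{ a.s.}, \tag{4.4}$$
$(\psi_{nt})_{t\ge0}$ and $(n^H\psi_t)_{t\ge0}$ have the same law, and $\sigma^2:=\operatorname{Var}\psi_1=c^2/(2H)>0$. For $H=\frac12$ simply $\varphi=0$ and $\psi(B)=B$.

**Step 4.4: the chain.** The purpose is to make (past noise, distance to the maximum) a Markov chain. Let $Z=E\times[0,\infty)\ni z=(b,D)$, a Polish space. For $z\in Z$ and $B^+\sim\mathbb W$ put $W_t=\varphi_t(b)+\psi_t(B^+)$, $t\ge0$, and let $\mathcal P(z,\cdot)$ be the law of $z_1=(b_1,D_1)$, where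
$$(b_1)_{-s}=B_{1-s}-B_1\ \ (B_u:=b_u\text{ for }u\le0),\qquad D_1=\max\big(D,\max_{[0,1]}W\big)-W_1 .$$
For $\mathbb W$-almost every $B^+$ (the others are given an arbitrary fixed value of $z_1$) we have $b_1\in E$. For $H=\frac12$ this is the map $D\mapsto\max(D,R)-B_1$ of Section 1, with the past noise as a silent passenger.

For fixed $B^+$ the map $z\mapsto z_1$ is continuous. If $b,b'$ are two starting pasts with the same $B^+$, then $b_1$ and $b_1'$ agree on $[-1,0]$, and
$$\|b_1-b_1'\|_w=\sup_{s\ge1}\frac{|(b-b')_{-(s-1)}|}{w(s)}\le\|b-b'\|_w$$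
since $w$ is nondecreasing; and $W$ depends continuously on $b$, uniformly on $[0,1]$, by (4.2). In particular $z_1$ is jointly measurable in $(z,B^+)$.

**Step 4.5: running the chain for many steps.** The purpose is to see that $k$ steps of the chain reproduce one path $W$ built from the starting state. *Claim: for all $b\in E$ and $\mathbb W$-a.e. $B^+$,*
$$W_{1+t}-W_1=\varphi_t(b_1)+\psi_t(B_{1+\cdot}-B_1)\quad\text{for all }t\ge0.$$
Write $b_1=b^{(1)}+b^{(2)}$ with $b^{(1)}_u=b_{u+1}1_{u\le-1}$ and $b^{(2)}_u=B_{(1+u)^+}-B_1$, both in $E$. Substituting $v=u+1$ in the definition, $\varphi_t(b^{(1)})=\varphi_{t+1}(b)-\varphi_1(b)$. By (4.3) with $L_0=1$, $\varphi_t(b^{(2)})=c\int_0^1[(t+1-u)^\alpha-(1-u)^\alpha]\,dB_u$. Adding $\psi_t(B_{1+\cdot}-B_1)=c\int_1^{1+t}(1+t-u)^\alpha dB_u$ to the latter gives $\psi_{1+t}-\psi_1$. This holds a.s. for each $t$, hence for all $t$ by continuity.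

Run the chain from $z_0$ with noise $B^+$. Since $b_k$ is independent of the noise after time $k$, the claim applies at every step, and by induction
$$W_{k+t}-W_k=\varphi_t(b_k)+\psi_t(B_{k+\cdot}-B_k),\qquad D_k=\max\big(D_0,\max_{[0,k]}W\big)-W_k. \tag{4.5}$$
For the second formula use $D_{k+1}=\max\big(D_k,\max_{t\in[0,1]}(W_{k+t}-W_k)\big)-(W_{k+1}-W_k)$.

**Step 4.6: which paths can be added to $\psi$ by a drift.** The purpose is the tool for merging paths in Section 8. If $\zeta\in C^2[0,4n]$ vanishes near $0$, then on $[0,4n]$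
$$\zeta(t)=c\int_0^t(t-u)^\alpha h(u)\,du,\quad h(t)=\frac{1}{c\,\Gamma(1+\alpha)\Gamma(1-\alpha)}\int_0^t(t-u)^{-\alpha}\zeta''(u)\,du,\quad |h|\le Cn^{1-\alpha}\sup|\zeta''|, \tag{4.6}$$
because $h=\frac1{c\Gamma(1+\alpha)}I^{1-\alpha}\zeta''$ and $I^{1+\alpha}I^{1-\alpha}\zeta''=I^2\zeta''=\zeta$. For deterministic $h\in L^2[0,\infty)$, a.s. for all $t$,
$$\psi_t\Big(B+\int_0^\cdot h\Big)=\psi_t(B)+c\int_0^t(t-u)^\alpha h(u)\,du. \tag{4.7}$$
For step functions $f$ we have $\int f\,d(B+\int h)=\int f\,dB+\int fh$. Approximate $c(t-\cdot)^\alpha1_{[0,t]}$ in $L^2$ by step functions, along a subsequence for which the Wiener integrals converge $\mathbb W$-a.s. to $\psi_t$. By equivalence of laws they also converge, along $B+\int h$, to $\psi_t(B+\int h)$. Both sides of (4.7) are continuous in $t$.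

## 5. Bounds for the past on the event $\{D_T\le y\}$

All bounds of this section have the order $T^{H-1}$ of the expected answer.

**Step 5.1: dependence on the level.** The purpose is to show that changing the level costs only a power: *there are $C,r$ with*
$$p(T,y)\le C(1+y)^r\,p(T)\qquad(T>0,\ y\ge0). \tag{5.1}$$
For $s,t\ge0$ we have $\mathbb E W_sW_t\ge0$, since $|t-s|\le\max(s,t)$. Slepian's lemma, comparing with independent copies on $[0,T]$ and $[T,2T]$, gives
$$p(2T)\ge p(T)\,\mathbb P\big(\max_{[T,2T]}W\le0\big)=p_0\,p(T),\qquad p_0=\mathbb P\big(\max_{[1,2]}W\le0\big).$$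
Here $p_0>0$: write $W_t=r(t)W_1+Y_t$ with $r(t)=\mathbb E W_tW_1\ge\frac12$ on $[1,2]$ and $Y$ continuous and independent of $W_1$. The event $\{W_1\le-2a,\ \sup_{[1,2]}|Y|\le a\}$ has positive probability for large $a$ and implies $\max_{[1,2]}W\le0$. Let $\lambda\ge1$ and let $j\ge1$ be an integer with $2^{j-1}\le\lambda\le2^j$. Then $p(\lambda T)\ge p(2^jT)\ge p_0^j\,p(T)\ge p_0\lambda^{-q}p(T)$ with $q=\log_2(1/p_0)$. For $y\ge1$ apply this with $Ty^{-1/H}$ in place of $T$ and $\lambda=y^{1/H}$; for $y\le1$, $p(T,y)\le p(T)$. So $r=q/H$ works.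

**Step 5.2: tilting.** The purpose is to bound exponential moments of the past noise on $\{D_T\le y\}$. Let $f\in L^2(-\infty,0]$, $I(f)=\int f\,dB$, $h(-v)=\mathbb E[I(f)W_{-v}]$. By Cameron–Martin
$$\mathbb E\big[e^{I(f)};D_T\le y\big]=e^{\|f\|^2/2}\,\mathbb P\Big(\max_{0\le v\le T}(W_{-v}+h(-v))\le y\Big).$$
Hence
$$h(-v)\ge-\mu\ \text{ for all }v\ge0\quad\Longrightarrow\quad\mathbb E\big[e^{I(f)};D_T\le y\big]\le e^{\|f\|^2/2}\,p(T,y+\mu). \tag{5.2}$$
If $f$ is supported in $[-L,0]$, then by (4.1) and Cauchy–Schwarz $|h(-v)|\le2c\|f\|\big(\int_0^Ls^{2\alpha}ds\big)^{1/2}\le C\|f\|L^H$.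

**Step 5.3: the flux.** The purpose is the exact growth of the mean maximum. Since $(R-D_T)^+=\max_{[-T,1]}W-\max_{[-T,0]}W$, subtracting $W_{-T}$ (which has mean $0$) and using stationary increments and self-similarity,
$$\mathbb E[(R-D_T)^+]=\kappa\big((T+1)^H-T^H\big)\le\kappa H\,T^{H-1}. \tag{5.3}$$

**Step 5.4: the upper bound of the right order.** The purpose is
$$p(T)\le CT^{H-1}\qquad(T>0). \tag{5.4}$$
The idea is that on $\{D_T\le1\}$ the next innovation produces a new maximum with a fixed probability, unless the prediction $\varphi_1$ is very negative, and tilting excludes this. Write $W_1=\varphi_1+\sigma\xi$ with $\varphi_1=\varphi_1(B^-)$, $\sigma\xi=\psi_1(B^+)$, $\xi$ standard normal and independent of $B^-$. Apply (5.2) with $I(f)=-\varphi_1$, which is possible by (4.3). As $\psi_1$ is independent of $B^-$,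
$$h(-v)=-\mathbb E[W_1W_{-v}]=\tfrac12\big((1+v)^{2H}-1-v^{2H}\big)\ge-\tfrac12 .$$
So $\mathbb E[e^{-\varphi_1};D_T\le1]\le Cp(T,\frac32)\le C_2\,p(T)$ by (5.1). Choose $a$ with $e^{-a}C_2\le\frac12$; then $\mathbb P(\varphi_1<-a,\ D_T\le1)\le\frac12p(T)$. On $\{\varphi_1\ge-a,\ D_T\le1,\ \sigma\xi\ge a+2\}$ we have $R-D_T\ge W_1-1\ge1$. Hence $\mathbb E[(R-D_T)^+]\ge\frac12p(T)\,\mathbb P(\sigma\xi\ge a+2)$, and (5.3) gives (5.4).

**Step 5.5: moments of the past.** The purpose is tightness and all later tail bounds. *For every $m\ge1$,*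
$$\mathbb E\big[(1+\|B^-\|_{w'})^m;D_T\le y\big]\le C_m(1+y)^rT^{H-1}\qquad(T>0,\ y\ge0); \tag{5.5}$$
*the same holds with $w$ (as $\|\cdot\|_w\le\|\cdot\|_{w'}$), and the $m$-th moments on $\{D_T\le y\}$ of the $\beta'$-Hölder constants of $B^-$ on $[-2^j,0]$ are at most $C_{m,j}(1+y)^rT^{H-1}$.* The exponent $r$ does not depend on $m$.

Let $0\le s'<s\le2^j$, $j\ge0$, $\delta=s-s'$. Apply (5.2) to $f=\pm\delta^{-1/2}1_{[-s,-s']}$, which has norm $1$ and support in $[-2^j,0]$, and then (5.1) and (5.4):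
$$\mathbb E\big[e^{|B_{-s}-B_{-s'}|/\sqrt\delta};D_T\le y\big]\le C(1+y+C2^{jH})^rT^{H-1}\le C(1+y)^r2^{jHr}T^{H-1}.$$
Hence $\mathbb E[|B_{-s}-B_{-s'}|^m;D_T\le y]\le C_m\delta^{m/2}(1+y)^r2^{jHr}T^{H-1}$. Rescale time by $2^j$ and use Kolmogorov's criterion under the finite measure $\mathbb P[\,\cdot\,;D_T\le y]$: for $m(\frac12-\beta')>1$ the $m$-th moment of the $\beta'$-Hölder constant on $[-2^j,0]$ is at most $C2^{jm(1/2-\beta')+jHr}(1+y)^rT^{H-1}$. On $2^{j-1}\le s\le2^j$ we have $|B_{-s}|\le 2^{j\beta'}\times$ this constant, so the $m$-th moment of $\sup_{2^{j-1}\le s\le2^j}|B_{-s}|/s^{\gamma'}$ is at most $C2^{jm(1/2-\gamma')+jHr}(1+y)^rT^{H-1}$. This is summable over $j\ge1$ if also $m(\gamma'-\frac12)>Hr$. The range $s\le1$ is covered by the Hölder constant with $j=0$. Small $m$ follow from large $m$ by $x^m\le1+x^{m'}$ for $m\le m'$, together with $\mathbb P(D_T\le y)\le C(1+y)^rT^{H-1}$ from (5.1), (5.4).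

**Step 5.6: the far end does not matter.** The purpose is that $D_T$ and $D_{T+1}$ may be interchanged: *for fixed $x$,*
$$T^\theta\,\mathbb P(D_T\le x,\ D_{T+1}\ne D_T)\to0\qquad(T\to\infty). \tag{5.6}$$
Put $V_v=W_{-v}$, an fBm on $[0,\infty)$. In its own representation (4.1) (in law) the noise on $[T/2,T]$ is independent of $(V_v)_{v\le T/2}$, so
$$\operatorname{Var}(V_T\mid V_v,v\le T/2)\ge c^2\int_{T/2}^T(T-u)^{2\alpha}du=\sigma^2(T/2)^{2H},$$
and the conditional density of $V_T$ is at most $CT^{-H}$. For $\varepsilon>0$ therefore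
$$\mathbb P(D_T\le x,\ V_T\ge-\varepsilon T^H)\le p(T/2,x)\,CT^{-H}(\varepsilon T^H+x)\le C_x(\varepsilon+xT^{-H})\,T^{H-1}.$$
If $D_{T+1}\ne D_T$, then $\max_{[T,T+1]}V>D_T\ge0$, so either $V_T\ge-\varepsilon T^H$ or $\max_{[T,T+1]}(V-V_T)\ge\varepsilon T^H$. The latter has probability $o(T^{H-1})$ by Fernique. Let $T\to\infty$, then $\varepsilon\to0$.

## 6. Vague limits: invariant measures with flux $\kappa H$

Let $\nu_T:=T^\theta\cdot\mathrm{Law}(B^-,D_T)$ on $Z$, and let $\mathcal T$ be the set of bounded continuous $f$ on $Z$ which vanish for $D\ge x$, for some $x=x(f)$. For integers $x\ge1$ let $\chi_x:[0,\infty)\to[0,1]$ be continuous with $\chi_x=1$ on $[0,x]$ and $\chi_x=0$ on $[x+1,\infty)$.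

**Step 6.1: limit points exist.** By (5.5), the Hölder bounds of Step 5.5 and the compactness criterion of Step 4.1, for each $x$ the measures $\chi_x(D)\nu_T$, $T\ge1$, have bounded mass and are tight. By Prokhorov and a diagonal argument every sequence $T_i\to\infty$ has a subsequence along which $\chi_x\nu_{T_i}\to\nu^{(x)}$ weakly for all integers $x\ge1$. Since $\chi_x\chi_{x+1}=\chi_x$, we have $\chi_x\nu^{(x+1)}=\nu^{(x)}$, so $\nu^{(x)}$ and $\nu^{(x+1)}$ agree on $\{D\le x\}$. Hence there is a measure $\nu$ on $Z$, finite on each $\{D\le x\}$, with $\nu=\nu^{(x)}$ on $\{D\le x\}$ and $\chi_x\nu=\chi_x\nu^{(x+1)}=\nu^{(x)}$. If $f\in\mathcal T$ vanishes for $D\ge x$, then $f=f\chi_x$, so $\int f\,d\nu_{T_i}\to\int f\,d\nu$.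

**Definition.** A measure $\nu$ with $\int f\,d\nu_{T_i}\to\int f\,d\nu$ for all $f\in\mathcal T$, obtained in this way along some $T_i\to\infty$, is called a *limit point*.

*Example.* For $H=\frac12$, Section 1 shows that every limit point has $D$-marginal $\sqrt{2/\pi}\,dx$.

**Step 6.2: bounds at scale $n$.** The purpose is to see a limit point at space scale $n^H$: *for every limit point and all $n\ge1$, $y\ge0$, $m\ge 1$,*
$$\int_{\{D\le yn^H\}}(1+\|b\|_{(n)})^m\,d\nu\le C_m(2+y)^r\,n^{\theta}. \tag{6.1}$$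
Let $\tilde B_s=n^{-1/2}B_{ns}$. The fBm built from $\tilde B$ is $n^{-H}W_{n\cdot}$, and $\|B^-\|_{(n)}=\|\tilde B^-\|_w$. So (5.5) at time $T/n$ gives
$$\int_{\{D\le yn^H\}}(1+\|b\|_{(n)})^md\nu_T\le T^\theta C_m(1+y)^r(T/n)^{H-1}=C_m(1+y)^rn^{\theta}.$$
Test with $\min\{(1+\|b\|_{(n)})^m,L\}$ times a continuous cutoff in $n^{-H}D$ equal to $1$ on $[0,y]$ and $0$ on $[y+1,\infty)$; pass to the limit and let $L\uparrow\infty$.

Put $\eta:=n^{-H}D$ and $V_n:=C_0\|b\|_{(n)}+n^{-H}\max_{[0,n]}|\psi|$, a function of $(z,B^+)\in Z\times C_0[0,\infty)$. By (4.2), $\max_{[0,n]}|W|\le n^HV_n$. Under $\nu\otimes\mathbb W$ the second summand is independent of $z$; its law does not depend on $n$ and has all moments. So for $k\ge0$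
$$\int V_n^m\,1\{\eta\le k+1\}\le C_m(3+k)^rn^\theta \tag{6.2}$$
under $\nu\otimes\mathbb W$, and, for $n=1$, also under $\nu_T\otimes\mathbb W$ uniformly in $T$.

**Step 6.3: every limit point has flux $\kappa H$.** The purpose is the normalization of limit points. Let $\bar F(z)=\int(\max_{[0,1]}W-D)^+d\mathbb W$. It is continuous in $z$ by dominated convergence, and $\bar F(z)>0$ for *every* $z$, since $W_1=\varphi_1(b)+\psi_1$ and $\psi_1$ is a nondegenerate Gaussian, so $\mathbb W(W_1>D)>0$. We show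
$$\int\bar F\,d\nu=\kappa H. \tag{6.3}$$
By (5.3), $\int\bar F\,d\nu_T=T^\theta\kappa((T+1)^H-T^H)\to\kappa H$. No mass may be lost. Since $(\max_{[0,1]}W-D)^+\le V_1\,1\{V_1\ge D\}$, splitting according to $k=\lfloor D\rfloor$ and using (6.2) with $m>r+2$, for integers $X\ge1$
$$\int_{D>X}\bar F\,d\nu_T\le\sum_{k\ge X}\int V_1\,1\{V_1\ge k,D\le k+1\}\,d(\nu_T\otimes\mathbb W)\le\sum_{k\ge X}k^{1-m}C_m(3+k)^r\xrightarrow[X\to\infty]{}0$$
uniformly in $T$, and the same for $\nu$. Also $\int_{D\le X,\,\bar F>L}\bar F\,d\nu_T\le L^{-1}\int_{D\le X}\bar F^2d\nu_T\le C_X/L$ because $\bar F^2\le\int V_1^2\,d\mathbb W$, and again the same holds for $\nu$. Since $\chi_X\cdot(\bar F\wedge L)\in\mathcal T$, letting $T_i\to\infty$, then $L\to\infty$, then $X\to\infty$ gives (6.3).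

**Step 6.4: every limit point is invariant,**
$$\nu\mathcal P=\nu. \tag{6.4}$$
The purpose is to have a stationary chain to which ergodic theory applies. Start the chain from $(B^-,D_T)$ with noise $B^+$. Seen from time $1$, the past noise has the law of $B^-$ and $\max(D_T,\max_{[0,1]}W)-W_1=\max_{[-T,1]}W-W_1$. So, jointly, $(b_1,D_1)$ has the law of $(B^-,D_{T+1})$, that is, $\nu_T\mathcal P=(T/(T+1))^\theta\nu_{T+1}$.

Let $f\in\mathcal T$ vanish for $D\ge x$. Since $D_{T+1}\ge D_T$, $f(B^-,D_{T+1})\ne f(B^-,D_T)$ forces $D_T<x$ and $D_{T+1}\ne D_T$. So (5.6) and $((T+1)/T)^\theta\to1$ give $\int f\,d\nu_{T_i+1}-\int f\,d\nu_{T_i}\to0$. The function $\mathcal Pf$ is bounded, and continuous because $z\mapsto z_1$ is continuous for fixed $B^+$. It need not vanish for large $D$, but $D_1<x$ forces $D_0<x+W_1\le x+V_1$, so for integers $X>x+1$ and $m>r+1$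
$$\int_{D>X}\mathcal P|f|\,d\nu_T\le\|f\|_\infty\sum_{k\ge X}(\nu_T\otimes\mathbb W)(V_1\ge k-x,\,D\le k+1)\le\|f\|_\infty\sum_{k\ge X}(k-x)^{-m}C_m(3+k)^r .$$
This tends to $0$ as $X\to\infty$ uniformly in $T$, and the same bound holds for $\nu$. As $\chi_X\mathcal Pf\in\mathcal T$,
$$\int\mathcal Pf\,d\nu=\lim_i\int\mathcal Pf\,d\nu_{T_i}=\lim_i\int f\,d\nu_{T_i+1}=\int f\,d\nu .$$
Applied to $f=\chi_x$ this shows that $\nu\mathcal P$ is finite on each $\{D\le x\}$. So both measures are determined by their integrals over $\mathcal T$, and (6.4) follows.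

## 7. The stationary two-sided chain, its recurrence and its invariant sets

Let $\nu_1,\nu_2$ be two limit points and $\nu=\nu_1+\nu_2$. Then $\nu\mathcal P=\nu$, and (6.1), (6.2) hold for $\nu$ with doubled constants.

**Step 7.1: construction of $N$.** The purpose is an invertible measure-preserving system. Let $\Omega=Z^{\mathbb Z}\ni(z_k)$, $z_k=(b_k,D_k)$. For an integer $x\ge1$ and $i,j\ge0$ consider, on the coordinates $-i,\dots,j$,
$$\nu(dz_{-i})\,\mathcal P(z_{-i},dz_{-i+1})\cdots\mathcal P(z_{j-1},dz_j)\;1\{x-1\le D_0<x\}.$$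
These are consistent (to the left because $\nu\mathcal P=\nu$) finite measures of mass $\nu(x-1\le D<x)$. Kolmogorov's theorem gives a measure $N^x$ on $\Omega$; put $N=\sum_xN^x$. Then $N$ is $\sigma$-finite, and its projection on any window $-i,\dots,j$ is $\nu\otimes\mathcal P\otimes\cdots\otimes\mathcal P$. Let $\Phi$ be the invertible shift, $z_k\circ\Phi=z_{k+1}$. The measures $N$ and $N\circ\Phi^{-1}$ agree on cylinder sets, and $\Omega$ is a countable union of cylinders $\{x-1\le D_0<x\}$ of finite measure, so $N=N\circ\Phi^{-1}$. Construct $N_i$ from $\nu_i$ in the same way; then $N=N_1+N_2$. Let $\mathcal F_k=\sigma(z_j:j\le k)$. Since $N(D_k\le x)=\nu(D\le x)<\infty$, $N$ is $\sigma$-finite on each $\mathcal F_k$.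

**Step 7.2: noise, path and flux on $\Omega$.** The purpose is to recover the objects of Section 4. The noise on $[0,1]$ is read off from $z_1$ by $B_t=(b_1)_{t-1}-(b_1)_{-1}$. By the definition of $\mathcal P$, under $\mathcal P(z,\cdot)$ it is a Brownian motion on $[0,1]$, and $z_1$ is a.s. the value of the map of Step 4.4 at ($z$, noise). By the Markov property the noise $B^+$ on $[0,\infty)$ read off from $b_1,b_2,\dots$ satisfies
$$N(A\cap\{B^+\in\Gamma\})=N(A)\,\mathbb W(\Gamma)\qquad(A\in\mathcal F_0), \tag{7.1}$$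
and $z_k$, $k\ge1$, is $N$-a.e. obtained from $(z_0,B^+)$ by the recursion. Put $W_t=\varphi_t(b_0)+\psi_t(B^+)$ and $M_t=\max(D_0,\max_{[0,t]}W)$ for $t\ge0$. By (4.5), $D_k=M_k-W_k$. Let $F:=M_1-D_0=(\max_{[0,1]}W-D_0)^+$. By (4.5), $F\circ\Phi^k=M_{k+1}-M_k$, so
$$S_nF:=\sum_{k<n}F\circ\Phi^k=\big(\max_{[0,n]}W-D_0\big)^+,\qquad\int F\,dN_i=\int\bar F\,d\nu_i=\kappa H . \tag{7.2}$$

**Definition.** A measurable set $I\subset\Omega$ is *invariant* if $\Phi^{-1}I=I$. A function with $f\circ\Phi=f$ $N$-a.e. equals a.e. the strictly invariant function $\limsup_kf\circ\Phi^k$ (with value $0$ where this is infinite).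

*Example.* The set $\{\limsup_{s\to\infty}|(b_0)_{-s}|/\sqrt{2s\log\log s}=1\}$ is, up to an $N$-null set, invariant: $N$-a.e. $(b_1)_{-s}=(b_0)_{1-s}-B_1$ for $s\ge1$, and neither the shift by $1$ nor the constant changes the limsup. So the far past does define invariant sets; we shall not show that they are trivial, but that they do not affect $\rho$.

**Lemma 1 (recurrence).** For measurable $f\ge0$ on $\Omega$: $\sum_{k\ge0}f\circ\Phi^k=\infty$ $N$-a.e. on $\{f>0\}$.

For infinite invariant measures this is not automatic: for the translation of $\mathbb Z$ with counting measure it fails for $f=1_{\{0\}}$, and there the points that meet $\{0\}$ within $n$ steps have measure $n+1$. Here the corresponding measure grows only like $n^{1-H}$.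

*Proof.* Let $A_x=\{D_0\le x\}$. If $D_k\le x$ for some $k\le n$ and $x\le n^H$, then $D_0-W_k\le D_k$ gives $D_0\le x+W_k$, so $\eta=n^{-H}D_0\le1+V_n$. By (6.2), with $m>r+1$,
$$N\Big(\bigcup_{k\le n}\Phi^{-k}A_x\Big)\le N(\eta\le2)+\sum_{k\ge2}N(\eta\le k+1,\ V_n\ge k-1)\le Cn^{1-H}.$$
Let $G\subset A_x$ be measurable and let $G'\subset G$ be the set of points which never return to $G$ at times $\ge1$. The sets $\Phi^{-k}G'$, $0\le k\le n$, are disjoint: if $\omega$ is in the $k$-th and the $l$-th, $k<l$, then $\Phi^k\omega\in G'$ returns to $G$. So $(n+1)N(G')\le Cn^{1-H}$ for all large $n$, and $N(G')=0$. A point of $G$ that visits $G$ only finitely often at times $\ge0$ lies in some $\Phi^{-k}G'$ (last visit). So a.e. point of $G$ visits $G$ infinitely often. Apply this to $G=\{f>1/j\}\cap A_x$, $j,x\in\mathbb N$. $\square$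

**Lemma 2 (invariant sets are seen in the past).** Every invariant set $I$ belongs to $\mathcal F_0$ mod $N$. If $N(I)>0$ then $\int_IF\,dN>0$.

*Proof.* Let $h_k=N(I\mid\mathcal F_k)$. As $\mathcal F_k=\Phi^{-k}\mathcal F_0$ and $1_I\circ\Phi^k=1_I$, we have $h_k=h_0\circ\Phi^k$. Let $G=N[(h_1-h_0)^2\mid\mathcal F_0]$, so $G\circ\Phi^k=N[(h_{k+1}-h_k)^2\mid\mathcal F_k]$. The set $A_x\in\mathcal F_0$ has finite measure and $(h_k)_{k\ge0}$ is a $[0,1]$-valued martingale on it, so by orthogonality of increments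
$$\int_{A_x}\sum_{k\ge0}G\circ\Phi^k\,dN=\int_{A_x}\sum_{k\ge0}(h_{k+1}-h_k)^2\,dN\le N(A_x)<\infty .$$
So $\sum_kG\circ\Phi^k<\infty$ a.e., and by Lemma 1 $G=0$ a.e. Thus $h_1=h_0$ a.e., hence $h_k=h_0$ a.e. for all $k\ge0$. By Lévy's theorem on each $A_x$, $h_k\to1_I$ a.e., since the $\mathcal F_k$ generate the full $\sigma$-field. So $1_I=h_0$ a.e. Then by (7.1) $\int_IF\,dN=\int_I\bar F(z_0)\,dN$, which is positive when $N(I)>0$, since $\bar F>0$ everywhere. $\square$

**Lemma 3 (mean ergodic theorem).** If $u\in L^1(N)$ and $\int_Iu\,dN=0$ for all invariant $I$, then $\|\sum_{k<n}u\circ\Phi^k\|_{L^1(N)}=o(n)$.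

*Proof.* If $u$ were not in the $L^1$-closure of the linear space $\{v-v\circ\Phi:v\in L^1\}$, some $w_0\in L^\infty$ would annihilate this space with $\int w_0u\,dN\ne0$. Since $\int w_0\,(v\circ\Phi)\,dN=\int(w_0\circ\Phi^{-1})\,v\,dN$, annihilation means $w_0=w_0\circ\Phi^{-1}$ a.e. So $w_0$ may be taken strictly invariant; it is then a uniform limit of simple functions built on invariant sets, and $\int w_0u\,dN=0$, a contradiction. Hence for every $\varepsilon$ there is $v\in L^1$ with $\|u-(v-v\circ\Phi)\|_1\le\varepsilon$. The sum telescopes on $v-v\circ\Phi$, so the norm in question is at most $n\varepsilon+2\|v\|_1$. $\square$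

For $A>0$ let $E_n^A=\{z=(b,D)\in Z:\ D\le An^H,\ \|b\|_{(n)}\le A\}$, the states that are moderate at scale $n$.

**Lemma 4 (every invariant set is visible at scale $n$).** If $I$ is invariant with $N(I)>0$, there are $q>0$ and $A_0$ such that $N(I\cap\{z_0\in E_n^{A}\})\ge q\,n^{1-H}$ for all $A\ge A_0$ and $n\ge1$.

*Proof.* The point is that the flux through $I$ over $n$ steps is $n$ times a constant, and only moderate states can carry it. Let $\kappa_I=\int_IF\,dN\in(0,\infty)$ (Lemma 2, (7.2)). By invariance $n\kappa_I=\int_IS_nF\,dN$, and $S_nF\le n^H(V_n-\eta)^+\le n^HV_n1\{V_n\ge\eta\}$. Let $m>r+2$. By (6.2), for integers $A\ge1$,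
$$\int(V_n-\eta)^+1\{\eta>A\}\,dN\le\sum_{k\ge A}\int V_n1\{V_n\ge k,\eta\le k+1\}\,dN\le n^{1-H}\sum_{k\ge A}k^{1-m}C_m(3+k)^r .$$
Since $\|b_0\|_{(n)}\le V_n/C_0$, on $\{\|b_0\|_{(n)}>A\}$ we have $1\le V_n/(C_0A)$, so also
$$\int(V_n-\eta)^+1\{\|b_0\|_{(n)}>A\}\,dN\le\frac1{C_0A}\sum_{k\ge0}\int V_n^2\,1\{V_n\ge k,\eta\le k+1\}\,dN$$
$$\le\frac1{C_0A}\sum_{k\ge0}(1\vee k)^{-m}\int V_n^{2+m1_{k\ge1}}1\{\eta\le k+1\}\,dN\le\frac CA\,n^{1-H}.$$
Fix an integer $A=A_0$ so large that the two bounds add up to at most $\frac12\kappa_In^{1-H}$ for all $n$. Then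
$$\int_{I\cap\{z_0\in E_n^{A_0}\}}S_nF\,dN\ge\tfrac12\kappa_In .$$
The set $I\cap\{z_0\in E_n^{A_0}\}$ is in $\mathcal F_0$ mod $N$, hence independent of $B^+$ in the sense of (7.1), and $S_nF\le\max_{[0,n]}|W|$. So the left side is at most $n^H\big(C_0A_0+\mathbb E\max_{[0,1]}|\psi|\big)\,N(I\cap\{z_0\in E_n^{A_0}\})$. This gives the bound for $A_0$; $E_n^A$ increases with $A$. $\square$

## 8. Merging two paths on $[n,4n]$: one ratio for all limit points

**Proposition 5.** Let $g\in C_c([0,\infty))$, $g\ge0$. Then $\int g(D)\,d\nu_1=\int g(D)\,d\nu_2$.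

**Step 8.1: the ratio $\rho$.** The purpose is to compare $g(D_0)$ with the flux on each invariant set. View $g$ as the function $g(D_0)\in L^1(N)$. Let $\mathcal I$ be the $\sigma$-field of invariant sets, $\varpi>0$ with $\int\varpi\,dN=1$, and $Q=\varpi N$, a probability. The set $J=\{E_Q(F/\varpi\mid\mathcal I)=0\}$ is invariant with $\int_JF\,dN=0$, so $N(J)=0$ by Lemma 2. Put
$$\rho=\frac{E_Q(g/\varpi\mid\mathcal I)}{E_Q(F/\varpi\mid\mathcal I)},\qquad u=g-\rho F .$$
Then $\rho\ge0$ is invariant and finite (put $\rho=0$ on $J$), and $\int\rho F\,dN=\int\rho\,E_Q(F/\varpi\mid\mathcal I)\,dQ=\int g\,dN<\infty$, so $u\in L^1(N)$. The same computation on an invariant set $I$ gives $\int_Iu\,dN=0$. By Lemma 2, applied to $\{\rho<a\}$ for rational $a$, $\rho$ is $N$-a.e. equal to an $\mathcal F_0$-measurable function, again denoted $\rho$.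

*Claim: $\rho$ is $N$-a.e. constant.* Suppose not. Then there are $a_1<a_2$ such that $I_1=\{\rho\le a_1\}$ and $I_2=\{\rho\ge a_2\}$ both have positive measure. Fix $A\ge1$ and $q>0$ for which Lemma 4 holds for both $I_1$ and $I_2$, and put $\varepsilon=(a_2-a_1)/4$. Below, $n$ is an integer. Steps 8.2 to 8.5 lead to a contradiction.

**Step 8.2: two states with different ratios, both moderate at scale $n$.** For $z=(b,D)\in Z$, $\rho\in\mathbb R$ and a noise path $B$ on $[0,\infty)$ put, explicitly, $W_t=\varphi_t(b)+\psi_t(B)$, $M_t=\max(D,\max_{[0,t]}W)$, $D_k=M_k-W_k$,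
$$G_n=\sum_{k=2n}^{4n-1}g(D_k),\qquad\mathfrak F_n=M_{4n}-M_{2n},\qquad\Delta_n(z,\rho,B)=G_n-\rho\,\mathfrak F_n,$$
$$\delta_n(z,\rho)=\mathbb W\big(|\Delta_n(z,\rho,\cdot)|>\varepsilon n^H\big).$$
These are jointly measurable. On $\Omega$, $\Delta_n(z_0,\rho,B^+)=\sum_{k=2n}^{4n-1}u\circ\Phi^k$ $N$-a.e., as $\rho$ is invariant. By Lemma 3,
$$\int|\Delta_n(z_0,\rho,B^+)|\,dN=\Big\|\sum_{k<2n}u\circ\Phi^k\Big\|_1=o(n).$$
Since $(z_0,\rho)$ is $\mathcal F_0$-measurable, (7.1) gives for every $\tau>0$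
$$N(\delta_n(z_0,\rho)>\tau)\le\tau^{-1}\int\delta_n(z_0,\rho)\,dN=\tau^{-1}N\big(|\Delta_n(z_0,\rho,B^+)|>\varepsilon n^H\big)=o(n^{1-H}).$$
By Lemma 4 the sets $I_j\cap\{z_0\in E_n^A\}$ have measure at least $qn^{1-H}$, which is of larger order. So for each $\tau>0$ and all $n\ge n(\tau)$ there are $(z,\rho)$ and $(z',\rho')$ with
$$z,z'\in E_n^A,\quad\rho\le a_1,\quad\rho'\ge a_2,\quad\delta_n(z,\rho)\le\tau,\quad\delta_n(z',\rho')\le\tau. \tag{8.1}$$
Write $z=(b,D)$, $z'=(b',D')$.

**Step 8.3: an event on which the start is forgotten.** The purpose is to force a new maximum in $[n,2n]$ and a further rise of order $n^H$ up to time $4n$. With $C_*=A+1+3C_0A$ let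
$$\Lambda_n=\Big\{\sup_{[0,n]}|\psi|\le n^H,\ \ \psi_{2n}\ge(C_*+C_0A+1)n^H,\ \ \psi_{4n}-\max_{[n,2n]}\psi\ge(1+2C_0A)n^H\Big\}.$$
By scaling, $\mathbb W(\Lambda_n)=:p_A$ does not depend on $n$. We check $p_A>0$. Let $\mu$ be a smooth nondecreasing function on $[0,4]$ with $\mu=0$ on $[0,1]$, $\mu(2)=C_*+C_0A+2$, $\mu(4)-\mu(2)=2C_0A+3$. If $\sup_{[0,4]}|\psi-\mu|\le1$, then $|\psi|\le1$ on $[0,1]$, $\psi_2\ge\mu(2)-1$, and $\psi_4-\max_{[1,2]}\psi\ge\mu(4)-1-(\mu(2)+1)=1+2C_0A$; so $\Lambda_1\supset\{\sup_{[0,4]}|\psi-\mu|\le1\}$. By (4.6) with $n=1$, (4.7), and the equivalence of the shifted law with $\mathbb W$, the latter event has positive probability if and only if $\mathbb W(\sup_{[0,4]}|\psi|\le1)>0$. This holds: by separability of $C[0,4]$ some ball of radius $\frac12$ has positive $\psi$-probability, and if $\psi,\hat\psi$ are i.i.d. and both lie in this ball, then $(\psi-\hat\psi)/\sqrt2$, which has the law of $\psi$, has sup norm at most $1$.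

**Step 8.4: the drift that merges the paths.** The purpose is to make both starting states produce the same path on $[n,4n]$ at a cost bounded in $n$. Let $\chi$ be smooth, $0\le\chi\le1$, $\chi=0$ on $[0,\frac12]$, $\chi=1$ on $[1,\infty)$, and
$$\zeta(t)=\chi(t/n)\,\varphi_t(b-b'),\qquad t\in[0,4n].$$
Since $\|b-b'\|_{(n)}\le2A$, (4.2) gives $|\zeta''|\le C_An^{H-2}$. By (4.6), $\zeta(t)=c\int_0^t(t-u)^\alpha h(u)\,du$ with $|h|\le C_An^{1-\alpha}n^{H-2}=C_An^{-1/2}$. Set $h=0$ after $4n$. Then $\|h\|_{L^2}^2\le K_A$, independent of $n$. Let $B\sim\mathbb W$, $B'=B+\int_0^\cdot h$, $W=\varphi(b)+\psi(B)$, $W'=\varphi(b')+\psi(B')$. By (4.7), on $[0,4n]$ we have $W'_t=\varphi_t(b')+\psi_t(B)+\chi(t/n)\varphi_t(b-b')$, hence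
$$W'_t=W_t\qquad\text{for all }t\in[n,4n]. \tag{8.2}$$
The density $\mathcal E_h$ of the law of $B'$ satisfies $\int\mathcal E_h^2\,d\mathbb W=e^{\|h\|^2}$, so by Cauchy–Schwarz
$$\mathbb P\big(|\Delta_n(z',\rho',B')|>\varepsilon n^H\big)\le e^{K_A/2}\,\delta_n(z',\rho')^{1/2}\le e^{K_A/2}\tau^{1/2}.$$
Choose $\tau$ with $\tau+e^{K_A/2}\tau^{1/2}<p_A$. For $n\ge n(\tau)$, with positive probability
$$B\in\Lambda_n,\qquad|\Delta_n(z,\rho,B)|\le\varepsilon n^H,\qquad|\Delta_n(z',\rho',B')|\le\varepsilon n^H. \tag{8.3}$$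

**Step 8.5: contradiction.** The purpose is to read both ratios from the common path. Let (8.3) and (8.2) hold. On $[0,n]$ we have $W\le(C_0A+1)n^H$ and $W'\le(C_0A+1+2C_0A)n^H$; also $D,D'\le An^H$. On the other hand $W'_{2n}=W_{2n}\ge\psi_{2n}(B)-C_0An^H>C_*n^H$. So $\max_{[n,2n]}W$ exceeds $D$, $D'$, $\max_{[0,n]}W$ and $\max_{[0,n]}W'$. Hence for *both* systems and $2n\le k\le4n$ the running maximum is $M_k=\max_{[n,k]}W$, and for both systems
$$G_n=\hat G:=\sum_{k=2n}^{4n-1}g\big(\max_{[n,k]}W-W_k\big),\qquad\mathfrak F_n=\hat F:=\max_{[n,4n]}W-\max_{[n,2n]}W .$$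
Moreover
$$\hat F\ge W_{4n}-\max_{[n,2n]}W\ge\psi_{4n}(B)-\max_{[n,2n]}\psi(B)-2C_0An^H\ge n^H .$$
By (8.3), with $\rho\le a_1$ and $\rho'\ge a_2$, we get $a_2\hat F-\varepsilon n^H\le\hat G\le a_1\hat F+\varepsilon n^H$. So $(a_2-a_1)\hat F\le2\varepsilon n^H=\frac12(a_2-a_1)n^H$, contradicting $\hat F\ge n^H$. The claim is proved.

**Step 8.6: from one ratio to one marginal.** The purpose is to finish the proof of Proposition 5. The density $d_i=dN_i/dN\in[0,1]$ satisfies $d_i\circ\Phi=d_i$ a.e., since $N_i$ and $N$ are $\Phi$-invariant and $\Phi$ is invertible. So $d_i$ may be taken strictly invariant, and it is a uniform limit of simple invariant functions. Hence $\int u\,dN_i=\int u\,d_i\,dN=0$, that is, by (7.2),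
$$\int g(D)\,d\nu_i=\int g\,dN_i=\rho\int F\,dN_i=\rho\,\kappa H\qquad(i=1,2)$$
with the same constant $\rho$. $\square$

## 9. The law of $D_T$ at large times: proof of Theorem 1

**Step 9.1: vague convergence.** The purpose is a limit measure for $D_T$. Let $g\in C_c([0,\infty))$, $g\ge0$. Every sequence $T_i\to\infty$ has a subsequence along which $T_i^\theta\,\mathbb E\,g(D_{T_i})=\int g(D)\,d\nu_{T_i}\to\int g(D)\,d\nu$ for a limit point $\nu$ (Step 6.1), and by Proposition 5 this value is the same for all limit points. Hence $T^\theta\,\mathbb E\,g(D_T)$ converges as $T\to\infty$. So the measures $T^\theta\,\mathbb P(D_T\in dx)$ converge vaguely on $[0,\infty)$ to a locally finite measure $\lambda$, which is the $D$-marginal of every limit point.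

**Step 9.2: from the measure to the function $p$.** Scaling turns one continuity point of $\lambda$ into the full statement. Choose $x_0>0$ with $\lambda(\{x_0\})=0$. Then $T^\theta p(Tx_0^{-1/H})=T^\theta p(T,x_0)\to\lambda([0,x_0])$, that is, with $S=Tx_0^{-1/H}$,
$$S^{1-H}p(S)\longrightarrow\ell_H:=\lambda([0,x_0])\,x_0^{-(1-H)/H}\in[0,\infty)\qquad(S\to\infty).$$
By scaling again $T^\theta p(T,x)=T^\theta p(Tx^{-1/H})\to\ell_Hx^{(1-H)/H}$ for every $x>0$.

**Step 9.3: positivity.** The flux excludes $\ell_H=0$. If $\ell_H=0$, take a limit point $\nu$ along $T_i$. Then $\int\chi_x(D)\,d\nu=\lim\int\chi_x(D)\,d\nu_{T_i}\le\lim T_i^\theta p(T_i,x+1)=0$ for all $x$, so $\nu=0$, contradicting $\int\bar F\,d\nu=\kappa H>0$ from (6.3). So $\ell_H\in(0,\infty)$.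

**Step 9.4: strict inequality.** The last point is to pass from "$\le x$" to "$<x$". For $0<x'<x$ we have $p(T,x')\le\mathbb P(\max_{[0,T]}W<x)\le p(T,x)$; multiply by $T^\theta$, let $T\to\infty$, then $x'\uparrow x$. This proves Theorem 1, and with it the conjecture. $\blacksquare$

For $H=\frac12$, Section 1 gives $\ell_{1/2}=\sqrt{2/\pi}$.

## 10. The conditional law near the origin: proof of Theorem 2

By restriction we may take $a\ge1$ an integer. Let $\gamma_0\in C_c([0,\infty))$, $\gamma_0\ge0$, and let $\mathcal G\ge0$ be bounded and continuous on $C[-a,0]$.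

**Step 10.1: a richer observable.** The purpose is to repeat Section 8 with a function that also sees the last $a$ time units of the path. On $\Omega$ let $U_t=\varphi_t(b_{-a})+\psi_t(\text{noise after time }-a)$ for $0\le t\le a$, $Y_s=U_{a+s}-U_a$ for $s\in[-a,0]$, and
$$g=\gamma_0(D_0)\,\mathcal G(Y)\in L^1(N).$$
By (4.5), for $k\ge a$ we have $Y\circ\Phi^k=(W_{k+s}-W_k)_{-a\le s\le0}$ with $W$ built from $(z_0,B^+)$. For $n\ge a$ run the proof of Proposition 5 for this $g$, with the explicit definition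
$$G_n=\sum_{k=2n}^{4n-1}\gamma_0(D_k)\,\mathcal G\big((W_{k+s}-W_k)_{-a\le s\le0}\big).$$
Step 8.1 uses only $0\le g\in L^1(N)$. Step 8.2 uses that $\Delta_n(z_0,\rho,B^+)=\sum_{k=2n}^{4n-1}u\circ\Phi^k$ a.e., which holds because $2n\ge a$. Steps 8.3 and 8.4 do not involve $g$. In Step 8.5, on $\Lambda_n$ the terms of $G_n$ depend only on $W|_{[n,4n]}$, because $k-a\ge2n-a\ge n$, and this path is common to both systems. Step 8.6 then gives $\int g\,dN_1=\int g\,dN_2$ for any two limit points.

**Step 10.2: convergence with a smooth cutoff.** The purpose is to identify these integrals as limits. Let $g_a(z)=\int\gamma_0(D_a)\,\mathcal G\big((W_{a+s}-W_a)_{-a\le s\le0}\big)\,d\mathbb W$ for the chain started from $z$. Start it from $(B^-,D_{T-a})$; seen from time $a$, stationarity of increments gives for $T>a$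
$$T^\theta\,\mathbb E\big[\gamma_0(D_T)\,\mathcal G(W|_{[-a,0]})\big]=\Big(\frac T{T-a}\Big)^\theta\int g_a\,d\nu_{T-a}. \tag{10.1}$$
The function $g_a$ is bounded, and it is continuous since for fixed $B^+$ the path $W|_{[0,a]}$ depends continuously on $b$ by (4.2). If $\gamma_0=0$ on $[x,\infty)$, then $\gamma_0(D_a)\ne0$ forces $D_0<x+W_a\le x+V^{(a)}$ with $V^{(a)}:=C_a\|b\|_w+\max_{[0,a]}|\psi|$. Hence, by (5.5) and Fernique, for integers $X>x+1$ and $m>r+1$,
$$\int_{D>X}g_a\,d\nu_T\le\|\gamma_0\|_\infty\|\mathcal G\|_\infty\sum_{k\ge X}(\nu_T\otimes\mathbb W)\big(V^{(a)}\ge k-x,\ D\le k+1\big)\le C\sum_{k\ge X}(k-x)^{-m}(3+k)^r,$$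
where here $C$ may depend on $m,a,\gamma_0,\mathcal G$ but not on $T$. This tends to $0$ as $X\to\infty$ uniformly in $T$, and by (6.1) with $n=1$ the same holds for limit points. As $\chi_Xg_a\in\mathcal T$, along sequences with $\nu_{T_i-a}\to\nu$ the right side of (10.1) converges to
$$\int g_a\,d\nu=\int g\circ\Phi^a\,dN_\nu=\int g\,dN_\nu,$$
where $N_\nu$ is the two-sided measure built from $\nu$ as in Step 7.1. By Step 10.1 this value is the same for all limit points. Every sequence $T_i\to\infty$ has a subsequence along which $\nu_{T_i-a}$ converges to a limit point. Thus, for a fixed limit point $\nu$,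
$$T^\theta\,\mathbb E\big[\gamma_0(D_T)\,\mathcal G(W|_{[-a,0]})\big]\longrightarrow\int\gamma_0(D_0)\,\mathcal G(Y)\,dN_\nu\qquad(T\to\infty).$$

**Step 10.3: the sharp cutoff.** The purpose is to replace $\gamma_0$ by $1_{[0,1]}$. By Section 9 the $D_0$-marginal of $N_\nu$ is $\lambda$, with $\lambda([0,x])=\ell_Hx^{(1-H)/H}$, which has no atoms. Sandwich $1_{[0,1]}$ between $\gamma_0^-\le1_{[0,1]}\le\gamma_0^+$ in $C_c([0,\infty))$, $\gamma_0^-\ge0$, with $\int(\gamma_0^+-\gamma_0^-)\,d\lambda$ arbitrarily small; as $\mathcal G$ is bounded, the convergence holds with $1_{[0,1]}$ in place of $\gamma_0$. Dividing by $T^\theta p(T)\to\ell_H>0$,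
$$\mathbb E\big[\mathcal G(W|_{[-a,0]})\mid D_T\le1\big]\longrightarrow\ell_H^{-1}\int_{\{D_0\le1\}}\mathcal G(Y)\,dN_\nu .$$
The right side is integration of $\mathcal G$ against a measure on $C[-a,0]$, and $\mathcal G=1$ shows that it is a probability measure. Finally $(W_{-v})_{v\ge0}$ is a standard fBm, and $T^\theta\,\mathbb P(\max_{[0,T]}W=1)\to0$ by Theorem 1, so conditioning on "$\le1$" and on "$<1$" gives the same limit. This is Theorem 2. $\blacksquare$
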